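# Stretched exponentials for relaxed and compacted binary trees

Two families of directed acyclic graphs, the relaxed and the compacted binary trees, have counting sequences $r_N$ and $c_N$ with an unusual growth: besides $N!\,4^N$ and a power of $N$ there is a factor $e^{\text{const}\cdot N^{1/3}}$. We want to show that, after division by the explicit growth function, both sequences converge to positive constants. We first treat relaxed trees of bounded height, where a short argument suffices. Then we remove the bound and see what has to change.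

Throughout, $C,c>0$ are constants that may change from line to line, and "large" means larger than an absolute constant.

## 1. Relaxed trees as weighted lattice paths

**Definition (relaxed and compacted binary trees).** A *relaxed binary tree* is a finite directed acyclic multigraph (parallel edges are allowed, and several edges may go to the same node, including the sink). Every node is reachable from the root. The nodes are: a unique root, of outdegree 2; a unique sink, of outdegree 0; and internal nodes, of outdegree 2. The two children (outgoing edges) of each node are ordered. The *size* is the number of nodes of outdegree 2, the root included. The *fringe subgraph* of a node consists of that node and all nodes reachable from it. A *compacted binary tree* is a relaxed binary tree satisfying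

(U) no two distinct nodes have fringe subgraphs that are isomorphic as ordered DAGs.

Trees are unlabelled and are counted up to isomorphism preserving the root and the order of children. Let $r_N$ and $c_N$ be the numbers of relaxed and compacted binary trees of size $N$. From now on "internal node" means any node of outdegree 2, the root included.

*Example.* Write $s$ for the sink and $u=(x,y)$ for a node with first child $x$ and second child $y$. Size 1: only $(s,s)$. Size 2: the non-root node must be $u=(s,s)$ by acyclicity, and the root is $(u,s)$, $(s,u)$ or $(u,u)$; all three satisfy (U), so $r_2=c_2=3$. Size 3: the tree with $u=(s,s)$, $v=(s,s)$, $u\ne v$, and root $(u,v)$ is relaxed but not compacted, because $u$ and $v$ have isomorphic fringe subgraphs.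

**Lemma 1 (path coding).** $r_N$ is the total weight of lattice paths from $(0,0)$ to $(N,N)$ inside $\{(p,m):p\ge m\ge 0\}$ with steps H $=(1,0)$, of weight $m+1$ when taken at ordinate $m$, and V $=(0,1)$, of weight $1$.

*Proof.* **Step 1: from a tree to a word.** Run depth-first search (DFS) from the root, taking children in order. Call an edge leading to an unvisited node a *tree edge* and any other edge a *pointer*. The target of a pointer is already completed: otherwise it is on the recursion stack and there is a directed cycle. Following first children from the root, we meet only unvisited nodes as long as nothing is completed, so we end at the sink, and the sink is the first node completed. Write H for each pointer read and V for each completion of an internal node. With $N$ internal nodes there are $2N$ edges and $N+1$ nodes, hence $N$ tree edges and $N$ pointers, so $N$ letters of each kind.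

**Step 2: which words occur.** The tree edges form a full binary tree whose $N+1$ leaves are the sink and the $N$ pointers. Our word is the postorder of this full binary tree with its first leaf (the sink) deleted. By the reverse Polish criterion, a word in leaf letters and V's is the postorder of a (unique) full binary tree iff each nonempty prefix has more leaves than V's and the whole word has exactly one more. After deletion of the first leaf this says: every prefix has $\#\mathrm H\ge\#\mathrm V$, with equality at the end.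

**Step 3: targets.** A pointer read when $m$ internal nodes are completed may go to the sink or to any of these $m$ nodes: $m+1$ choices.

**Step 4: the inverse.** Given a word as in Step 2 and a choice of targets, build the full binary tree, turn its first leaf into the sink and the others into edges to the chosen targets. All edges go to nodes completed earlier in postorder, so the graph is acyclic; all nodes are reachable along tree edges. DFS on this graph returns the data: when a tree edge $(u,v)$ is read, $v$ is unvisited, because its other incoming edges are pointers read after its completion; and each pointer leads to a completed node. Isomorphisms preserving root and child order commute with DFS, so isomorphism classes correspond bijectively to words with targets. Reading H and V as steps, $(p,m)$ records the numbers of pointers read and of internal nodes completed. $\square$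

*By hand.* $r_1=1$ (path HV). For $N=2$: HHVV has weight $1$, HVHV has weight $1\cdot2$; total $3$. For $N=3$ the paths HHHVVV, HHVHVV, HHVVHV, HVHHVV, HVHVHV have weights $1,2,3,4,6$, so $r_3=16$.

Let $c_{p,m}$ be the total weight of paths from $(0,0)$ to $(p,m)$, with $c_{p,m}=0$ outside $p\ge m\ge0$. Splitting off the last step,
$$c_{0,0}=1,\qquad c_{p,m}=c_{p,m-1}+(m+1)c_{p-1,m}\quad (p\ge m\ge 0,\ (p,m)\neq(0,0)),\qquad r_N=c_{N,N}. \tag{1}$$

## 2. Trees of bounded height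

Call $h=p-m$ the *height* of the path. For fixed $d\ge1$ let $r^{[d]}_N$ count the relaxed trees whose path stays in $0\le h\le d$.

For $d=1$ the only path is $(\mathrm{HV})^N$, so $r_N^{[1]}=1\cdot2\cdots N=N!$. For $d=2$ let $x_m$ be the weight of all paths in the strip to $(m+1,m)$. From there, one reaches $(m+2,m+1)$ either by VH (weight $m+2$) or by HV (weight $m+1$). So $x_{m+1}=(2m+3)x_m$, $x_0=1$, and $r^{[2]}_N=x_{N-1}=(2N-1)!!=N!\,2^{-N}\binom{2N}{N}\sim N!\,2^N(\pi N)^{-1/2}$.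

For general $d$ we need a tool, and it will be the main tool later too.

**A symmetrizing change of unknowns.** Its purpose is to make the transition matrix between heights symmetric. Put $t=p+m$. In (1) the step $h\to h+1$ arriving at time $t$ has weight $m+1$ with $m=\frac{t-h-1}2$, that is $\frac{t-h+1}2$; the step $h+1\to h$ arriving at time $t$ has weight $1$ and ends at $m=\frac{t-h}2$. If we multiply $c_{p,m}$ by $a(t)b(m)$, both weights acquire $a(t)/a(t-1)$, and the second also acquires $b(m)/b(m-1)$. They agree if $b(m)/b(m-1)=m+\frac12$. With $a(t)/a(t-1)=\frac2{t+1}$ the weights between heights $0$ and $1$ become exactly $1$. So put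
$$n=t+1,\qquad Y_n(h)=\frac{2^{t}\prod_{j=1}^m(j+\frac12)}{(t+1)!}\,c_{p,m}\qquad(0\le h\le n-1,\ h\equiv n-1 \bmod 2), \tag{2}$$
$Y_n(h)=0$ for other $h$, and $Y_n=0$ for $n\le 0$. Since $2m=n-1-h$, the two terms of (1) acquire the factors
$$\frac{2m+1}{t+1}=1-\frac hn,\qquad \frac{2(m+1)}{t+1}=1-\frac{h-1}n .$$
Let $J_n$ be the symmetric matrix on $\ell^2(\mathbb N_0)$ with entry $(1-\frac hn)_+$ between $h$ and $h+1$, and $0$ elsewhere. Then (1) reads
$$Y_1=e_0,\qquad Y_n=J_nY_{n-1}\quad(n\ge2). \tag{3}$$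
Boundaries: at $h=0$ the term with $h-1$ is absent on both sides; at $h=n-1$ (where $m=0$) we have $Y_{n-1}(n)=0$; and $(J_nY_{n-1})(h)=0$ for $h\ge n$, since $Y_{n-1}$ lives on heights $\le n-2$. Finally, $\prod_{j\le N}(2j+1)=(2N+1)!/(2^NN!)$, so (2) at $t=2N$, $m=N$ gives
$$c_{N,N}=N!\;Y_{2N+1}(0). \tag{4}$$

For paths in the strip, the same change of unknowns gives $Y_n=J^{[d]}_nY_{n-1}$ on $\mathbb R^{d+1}$, where $J_n^{[d]}$ is $J_n$ restricted to indices $0,\dots,d$. For $n\ge d$, $J^{[d]}_n=T-\frac1nB$, where $T$ is the adjacency matrix of the path $0-1-\cdots-d$ and $B$ is symmetric with entry $h$ between $h$ and $h+1$. The eigenvalues of $T$ are the distinct numbers $2\cos\frac{\pi k}{d+2}$, $1\le k\le d+1$.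

**Proposition 2 (bounded height).** Let $d\ge1$, $\eta=2\cos\frac{\pi}{d+2}$, let $v>0$ be the unit eigenvector of $T$ for $\eta$, and $b=\langle v,Bv\rangle=2\sum_{h<d}h\,v(h)v(h+1)$. Then $r_N^{[d]}\sim\gamma_d\,N!\,\eta^{2N}N^{-b/\eta}$ for some $\gamma_d\in(0,\infty)$.

For $d=1$: $\eta=1$, $b=0$. For $d=2$: $\eta=\sqrt2$, $v=(\frac12,\frac1{\sqrt2},\frac12)$, $b=\frac1{\sqrt2}$, so the growth is $N!\,2^NN^{-1/2}$. Both agree with the hand computation.

*Proof.* **Step 1: take parity into account.** $T$ has the eigenvalues $\eta$ and $-\eta$, so we use that $Y_n$ lives on one parity class. Let $P_i$ be the projection on coordinates $h\equiv i\pmod 2$ and $\Sigma=\mathrm{diag}((-1)^h)$. As $\Sigma T\Sigma=-T$, $\Sigma v$ is the eigenvector for $-\eta\ne\eta$ and $\langle v,\Sigma v\rangle=0$. So $v_n=\sqrt2P_{n-1}v$ is a unit vector, $v_{n+1}=v_{n-1}$, and $Tv_{n-1}=\eta v_n$, $Tv_n=\eta v_{n-1}$, since $T$ flips parity. Also $\langle v_n,Bv_{n-1}\rangle=2\langle P_{n-1}v,BP_nv\rangle=\langle v,Bv\rangle=b$.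 Let $\eta'<\eta$ be the largest modulus of the other eigenvalues. If $u$ has the parity of $v_{n-1}$ and $u\perp v_{n-1}$, then $u\perp v,\Sigma v$, so $\|Tu\|\le\eta'\|u\|$; and $\langle v_n,Tu\rangle=\eta\langle v_{n-1},u\rangle=0$.

**Step 2: split each vector.** Let $y_n=J^{[d]}_ny_{n-1}$ with $y_n$ of parity $n-1$, and write $y_n=A_nv_n+w_n$, $w_n\perp v_n$. Then
$$A_n=\big(\eta-\tfrac bn\big)A_{n-1}+O(\tfrac1n)\|w_{n-1}\|,\qquad \|w_n\|\le\eta'\|w_{n-1}\|+\tfrac Cn(|A_{n-1}|+\|w_{n-1}\|).$$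
With $\Pi_n=\prod_{j=n_1}^n(\eta-\frac bj)$, $\alpha_n=A_n/\Pi_n$, $\omega_n=\|w_n\|/\Pi_n$, $q=\frac12(1+\eta'/\eta)<1$ and $n_1$ large, for $n>n_1$
$$|\alpha_n-\alpha_{n-1}|\le\tfrac Cn\omega_{n-1},\qquad\omega_n\le q\,\omega_{n-1}+\tfrac Cn|\alpha_{n-1}|.$$

**Step 3: sum the errors.** Let $n_0\ge n_1$, $\theta=\frac{1-q}{2C}$ and $M_n=\max_{n_0\le j\le n}\max(|\alpha_j|,\theta j\omega_j)$. For $n>n_0$, $n_0$ large, $\theta n\omega_n\le(\frac{n}{n-1}q+\frac{1-q}2)M_{n-1}\le M_{n-1}$, and $|\alpha_n-\alpha_{n-1}|\le C'n^{-2}M_{n-1}$. Hence $M_n\le(1+C'n^{-2})M_{n-1}\le C_*M_{n_0}$ with $C_*$ independent of $n_0$. So $\omega_n=O(1/n)$, $\alpha_n$ converges to some $\alpha_\infty$, and $|\alpha_\infty-\alpha_{n_0}|\le C_*M_{n_0}/n_0$ after increasing $C_*$.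

**Step 4: the limit is positive for $Y$.** Start at $n_0>d$ from $y_{n_0}=\Pi_{n_0}v_{n_0}$: then $M_{n_0}=1$ and $\alpha_\infty(y)\ge\frac12$ if $n_0$ is large. Now $Y_{n_0}(h)>0$ for all $0\le h\le d$ of parity $n_0-1$ (go along HVHV$\cdots$, then up $h$ steps). So $Y_{n_0}\ge\zeta y_{n_0}$ for some $\zeta>0$. The matrices $J^{[d]}_n$ are entrywise nonnegative, so $Y_n\ge\zeta y_n$ and $\alpha_\infty(Y)\ge\zeta/2$.

**Step 5: read off.** For odd $n$, $Y_n(0)=\Pi_n(\alpha_n\sqrt2\,v(0)+O(\omega_n))\sim\sqrt2\,v(0)\alpha_\infty\Pi_n$ and $\Pi_n\sim\mathrm{const}\cdot\eta^nn^{-b/\eta}$. Put $n=2N+1$ and use (4). $\square$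

## 3. What changes when the height is unbounded, and the two theorems

Let $a_1\approx-2.338$ be the largest root of the Airy function $\mathrm{Ai}$. Ghosh Dastidar and Wallner proved, for relaxed $k$-ary trees (the same definition with outdegree $k$, any fixed $k\ge2$), that the number of trees of size $n$ is $\Theta\big((n!)^{k-1}\gamma(k)^ne^{3a_1\beta(k)n^{1/3}}n^{\alpha(k)}\big)$ with $\alpha(k)=\frac{7k-8}6$, $\beta(k)=(\frac{k(k-1)}2)^{1/3}$, $\gamma(k)=\frac{k^k}{(k-1)^{k-1}}$; for $k=2$ this is $r_n=\Theta(n!\,4^ne^{3a_1n^{1/3}}n)$. The slides "Stretched exponentials and beyond" (https://rtca2023.github.io/pages_Paris/DocM6/Wallner.pdf) state the conjecture that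
$$r_n\sim\gamma_r\,n!\,4^ne^{3a_1n^{1/3}}n,\qquad c_n\sim\gamma_c\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}$$
with positive constants, experimentally $\gamma_r\approx166.95208957$ and $\gamma_c\approx173.12670485$. The conjecture is true; nothing is claimed here about the numerical values, and the $\Theta$-result is not used.

**Theorem 3.** There are $\gamma_r,\gamma_c\in(0,\infty)$ with
$$r_N=\gamma_r N!\,4^Ne^{3a_1N^{1/3}}N\,(1+O(N^{-1/6})),\qquad c_N=\gamma_c N!\,4^Ne^{3a_1N^{1/3}}N^{3/4}(1+O(N^{-1/6})).$$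

**Theorem 4.** There are $\rho_j,\kappa_j\in\mathbb Q[a_1]$ such that for every $M\ge0$
$$\frac{r_N}{\gamma_r N!4^Ne^{3a_1N^{1/3}}N}=1+\sum_{j=1}^M\frac{\rho_j}{N^{j/3}}+O(N^{-\frac{M+1}3}),\qquad \frac{c_N}{\gamma_c N!4^Ne^{3a_1N^{1/3}}N^{3/4}}=1+\sum_{j=1}^M\frac{\kappa_j}{N^{j/3}}+O(N^{-\frac{M+1}3}),$$
with $\rho_1=\kappa_1=\frac{53}{90}a_1^2$. Hence $c_N/r_N=(\gamma_c/\gamma_r)N^{-1/4}(1+O(N^{-2/3}))$. A uniform Airy profile for the two-parameter arrays behind $r_N,c_N$ also holds (Proposition 16).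

Sections 4–9 prove Theorem 3, Sections 10–12 prove Theorem 4. Let us see where the proof of Proposition 2 stops when the strip is removed.

First, there is no fixed vector to project on. The entrywise limit of $J_n$ is $J_\infty=S+S^*$, where $(Sv)(h)=v(h-1)$, $v(-1):=0$. Its norm is $2$, but $v(h+1)+v(h-1)=2v(h)$ with $v(-1)=0$ forces $v(h)=\mathrm{const}\cdot(h+1)\notin\ell^2$. Nor is the correction $h/n$ bounded by a constant times $1/n$. The way out is to project at time $n$ on the top eigenvector of $J_n$ itself. A heuristic shows its shape: on slowly varying $\phi$, $(2-J_n)\phi\approx-\phi''+\frac{2h}n\phi$, and with $h=x/\delta$, $\delta=(2/n)^{1/3}$, both terms have size $\delta^2$; the equation becomes $F''=(x+\mathrm{const})F$ with $F(0)=0$, so $F(x)=\mathrm{Ai}(a_1+x)$ and the top eigenvalue is about $2+a_1\delta^2$.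

Second, the projection vector now moves and the gap $\eta-\eta'$ is replaced by a gap that closes. We shall prove that the gap is at least $c\,n^{-2/3}$ and that the top eigenvector moves by $O(1/n)$ per step. The part orthogonal to it then has relative size $O(n^{-1}/n^{-2/3})=O(n^{-1/3})$, and its feedback on the amplitude is $O(n^{-1}\cdot n^{-1/3})=O(n^{-4/3})$ per step, which is summable. Symmetry of $J_n$ is what makes these norm estimates available.

Third, Step 5 fails: the normalized top eigenvector will have value of order $n^{-1/2}$ at $h=0$, smaller than the bound $O(n^{-1/3})$ for the orthogonal part. Section 8 repairs this.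

Fourth, compacted trees bring a *subtracted* term of size $1/n$. It is not summable, and it spoils the positivity argument of Step 4. It appears in the next section.

## 4. Compacted trees: one subtracted term

**Lemma 5.** (a) (U) holds iff no two distinct internal nodes have the same ordered pair of children. (b) $c_N$ is the total weight of the paths of Lemma 1 in which each factor HHV starting at ordinate $m$ has weight $(m+1)^2-m$ instead of $(m+1)^2$.

*Proof.* (a) If $u\ne v$ have the same children, map $u\mapsto v$ and fix everything else: the fringe subgraphs are isomorphic. Conversely, take $u\ne v$ with isomorphic fringe subgraphs and with minimal height, where height means the length of the longest path to the sink, an isomorphism invariant. They are not the sink. Corresponding children have isomorphic fringe subgraphs of smaller height, hence coincide by minimality. So $u,v$ have the same ordered pair of children.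

(b) **Where a repetition can occur.** Suppose $u\ne v$ have the same children and $u$ is completed first. Then $v$ is not discovered while $u$ is on the stack, since it would be completed before $u$. If $v$ were on the stack when $u$ was discovered, $u$ would be reachable from a child of $v$, i.e. from a child of $u$: a cycle. If $v$ were discovered and completed before $u$ was discovered, it would be completed first. So $v$ is discovered after $u$ is completed, when its children are already visited. Both edges of $v$ are pointers, so $v$ is given by a factor HHV. Conversely, a factor HHV in the postorder word is exactly a node with two pointers.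

**How many choices are forbidden.** At a factor HHV starting with $m$ completed internal nodes there are $(m+1)^2$ pairs of targets. The child pairs of the $m$ completed nodes are all among these, and they are pairwise distinct if (U) has not been violated so far. So precisely $m$ pairs are forbidden. Factors HHV do not overlap, so the weights multiply. $\square$

*By hand.* For $N=3$ only HVHHVV changes: its factor HHV starts at $m=1$ and gets weight $4-1=3$. So $c_3=15$; the missing tree is the one in the example of Section 1.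

Let $\varepsilon=0$ in the relaxed and $\varepsilon=1$ in the compacted case, and let $c^\varepsilon_{p,m}$ be the total weight of paths from $(0,0)$ to $(p,m)$. A last factor HHV ending at $(p,m)$ starts at $(p-2,m-1)$ with $m-1$ completed nodes, so
$$c^{\varepsilon}_{p,m}=c^{\varepsilon}_{p,m-1}+(m+1)c^{\varepsilon}_{p-1,m}-\varepsilon(m-1)c^{\varepsilon}_{p-2,m-1}\qquad(p\ge m\ge0,\ (p,m)\ne(0,0)), \tag{5}$$
with $c^\varepsilon_{0,0}=1$, $r_N=c^0_{N,N}$, $c_N=c^1_{N,N}$. Two facts for later: since $(m+1)^2-m>0$,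
$$c^\varepsilon_{p,m}>0\ (p\ge m\ge0),\qquad c^\varepsilon_{p,m}-(m+1)c^\varepsilon_{p-1,m}\ge0\ \ ((p,m)\ne(0,0)), \tag{6}$$
the latter being the total weight of paths ending in V.

Define $Y_n$ by (2) with $c^\varepsilon_{p,m}$. The third term of (5) comes from time $t-3$, height $h-1$, ordinate $m-1$ and acquires the factor
$$\frac{8(m+\frac12)(m-1)}{(t+1)t(t-1)}=\frac{2(n-h)(n-h-3)}{n(n-1)(n-2)}.$$
Hence
$$Y_1=e_0,\qquad Y_n=J_nY_{n-1}-\varepsilon K_nY_{n-3}\quad(n\ge2), \tag{7}$$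
$$(K_nv)(h)=\tfrac2n q_n(h)v(h-1),\qquad q_n(h)=\tfrac{(n-h)(n-h-3)}{(n-1)(n-2)}\ \ (1\le h\le n-3),\quad q_n(h)=0\ \text{otherwise},$$
with $K_n=0$ for $n\le3$. For $h\ge n-2$ nothing is lost, because $Y_{n-3}(h-1)=0$ there; at $h=0$ the third term of (5) vanishes. As in (4),
$$c^\varepsilon_{N,N}=N!\;Y_{2N+1}(0). \tag{8}$$
Since $0\le q_n\le1$ and $S$ is an isometry, $\|K_n\|\le\frac2n$. Moreover
$$0\le1-q_n(h)\le\frac{Ch}n\qquad(h\ge1,\ n\ge4): \tag{9}$$
for $h\le n-3$ we have $1-q_n(h)=\frac{2+2nh-h^2-3h}{(n-1)(n-2)}$, and for $h\ge n-2$ we have $h\ge n/2$.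

## 5. The top eigenvector of $J_n$ is an Airy function

Let $\delta=\delta_n=(2/n)^{1/3}$, so $\frac1n=\frac{\delta^3}2$. On $E_n=\mathrm{span}(e_0,\dots,e_n)$, $J_n$ is an irreducible nonnegative tridiagonal matrix; on $E_n^\perp$ it is $0$. Let $\lambda_n=\|J_n\|$ be its top eigenvalue, simple by Perron–Frobenius, $\phi_n$ the unit eigenvector, positive on $\{0,\dots,n\}$, and $\lambda_n'$ the second largest eigenvalue on $E_n$. Since $\Sigma J_n\Sigma=-J_n$, the spectrum is symmetric; so $\lambda_n'\ge0$ for $n\ge2$ and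
$$\|J_nu\|\le\lambda_n'\|u\|\qquad\text{for }u\perp\phi_n,\Sigma\phi_n . \tag{10}$$
The entries of $J_n$ are at most $1$ and nondecreasing in $n$, so $1=\lambda_1\le\lambda_n\le\lambda_{n+1}\le2$.

**Airy facts.** $\mathrm{Ai}''(x)=x\mathrm{Ai}(x)$; $\mathrm{Ai}>0$ on $(a_1,\infty)$, $\mathrm{Ai}'(a_1)>0$; $\mathrm{Ai}$ and its derivatives decay superexponentially at $+\infty$. Put $F(x)=\mathrm{Ai}(a_1+x)$. Then $F(0)=0$, $F'(0)>0$, $F>0$ on $(0,\infty)$, $F''=(a_1+x)F$, $F''(0)=0$, and $|F^{(k)}(x)|\le C_ke^{-x}$ for $x\ge-1$. Let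
$$f_n(h)=F(\delta(h+1))\ (0\le h\le n),\quad f_n(h)=0\ (h>n),\qquad\hat f_n=f_n/\|f_n\|.$$

**Norms of $f_n$.** If $g\in C^1[0,\infty)$ with $g,g'$ integrable, then $|\delta g(\delta(h+1))-\int_{\delta h}^{\delta(h+1)}g|\le\delta\int_{\delta h}^{\delta(h+1)}|g'|$, and summation gives $|\delta\sum_{h\ge0}g(\delta(h+1))-\int_0^\infty g|\le\delta\int_0^\infty|g'|$. Apply this to $g=F^2$ and $g=x^2F^2$; the tails $h>n$ are $O(e^{-cn^{2/3}})$ since $\delta n\asymp n^{2/3}$. So
$$\|f_n\|^2=\delta^{-1}\Big(\int_0^\infty F^2+O(\delta)\Big),\qquad\|(h+1)f_n\|^2=O(\delta^{-3}),\qquad\|(h+1)\hat f_n\|=O(n^{1/3}). \tag{11}$$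
Since $(x\mathrm{Ai}^2-\mathrm{Ai}'^2)'=\mathrm{Ai}^2$, we have $\int_0^\infty F^2=\mathrm{Ai}'(a_1)^2$.

**Lemma 6.** As $n\to\infty$:

(a) $\lambda_n=2+a_1\delta^2+\frac32\delta^3+O(\delta^4)$;
(b) $\lambda_n-\lambda'_n\ge c_0n^{-2/3}$ for all $n\ge2$, with some $c_0>0$;
(c) $\|\phi_n-\hat f_n\|=O(n^{-2/3})$;
(d) $\|\phi_n-\phi_{n-1}\|=O(1/n)$;
(e) $\phi_n(0)=\sqrt{2/n}+O(n^{-2/3})$;
(f) $\|S\phi_n-\phi_n\|=O(n^{-1/3})$;
(g) $\|K_n\phi_n-\frac2n\phi_n\|=O(n^{-4/3})$.

*Proof.* **Step 1: $f_n$ is almost an eigenvector.** For $0\le h\le n$ and $x=\delta(h+1)$,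
$$(J_nf_n)(h)=(1-\tfrac hn)F(x+\delta)+(1-\tfrac{h-1}n)F(x-\delta);$$
the boundary cases are correct since $F(0)=0$ and $1-\frac nn=0$. Write $\frac hn=\frac{\delta^2x-\delta^3}2$, $F(x+\delta)+F(x-\delta)=2F+\delta^2F''+R_1$ and $F(x-\delta)=F+R_2$. As $x-\delta\ge0$, Taylor's theorem gives $|R_1|\le C\delta^4e^{-x}$, $|R_2|\le C\delta e^{-x}$. Then
$$(J_nf_n)(h)=\Big(1-\tfrac{\delta^2x-\delta^3}2\Big)(2F+\delta^2F''+R_1)+\tfrac{\delta^3}2(F+R_2)=\big(2+a_1\delta^2+\tfrac32\delta^3\big)F+R,$$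
where we used $F''-xF=a_1F$, and $R=R_1-\frac{\delta^2x-\delta^3}2(\delta^2F''+R_1)+\frac{\delta^3}2R_2$ satisfies $|R|\le C\delta^4(1+x)e^{-x}$. Since $\sum_h(1+x)^2e^{-2x}=O(\delta^{-1})$, with $\tilde\lambda=2+a_1\delta^2+\frac32\delta^3$ we get
$$\|(J_n-\tilde\lambda)f_n\|\le C\delta^4\delta^{-1/2},\qquad\|(J_n-\tilde\lambda)\hat f_n\|\le C\delta^4. \tag{12}$$

**Step 2: (f), and the almost-eigenvalue is the top one, (a).** A small residual only shows that *some* eigenvalue is near $\tilde\lambda$; we need that $\phi_n$ overlaps with $f_n$. By the Rayleigh quotient $\lambda_n\ge\tilde\lambda-C\delta^4$, so $2-\lambda_n\le3\delta^2$ for large $n$, as $|a_1|<3$. Write $\phi=\phi_n$. For $w\in E_n$,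
$$\langle w,(2-J_n)w\rangle=\|w-Sw\|^2+\tfrac2n\sum_{h=0}^{n-1}h\,w(h)w(h+1),$$
because $\|w-Sw\|^2=2\|w\|^2-2\sum w(h)w(h+1)$. For $w=\phi\ge0$ both terms are nonnegative with sum $2-\lambda_n\le3\delta^2$. So $\|\phi-S\phi\|^2\le3\delta^2$, which is (f), and, as $\frac2n=\delta^3$, $\sum_hh\phi(h)\phi(h+1)\le3\delta^{-1}$.

Now $\sum_h\phi(h)\phi(h+1)=1-\frac12\|\phi-S\phi\|^2\ge1-\frac32\delta^2$, and the part with $h>12/\delta$ is at most $\frac\delta{12}\cdot\frac3\delta=\frac14$. So $\sum_{h\le12/\delta}\phi(h)\phi(h+1)\ge\frac12$ for large $n$. By telescoping and Cauchy–Schwarz, with $\phi(-1)=0$,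
$$\phi(h)^2\le\sum_j|\phi(j)-\phi(j-1)|\,(\phi(j)+\phi(j-1))\le2\|\phi-S\phi\|\le4\delta,$$
so $\phi\le2\delta^{1/2}$ and $\sum_{h\le12/\delta}\phi(h)\ge\frac14\delta^{-1/2}$. The part $h<\frac1{32\delta}$ contributes at most $(\frac1{32\delta}+1)2\delta^{1/2}\le\frac18\delta^{-1/2}$ for large $n$. On $\frac1{32\delta}\le h\le\frac{12}\delta$ (which is below $n$ for large $n$) the argument $\delta(h+1)$ stays in a compact subset of $(0,\infty)$, so $f_n\ge c$. Therefore $\langle\phi,f_n\rangle\ge c\,\delta^{-1/2}$. Since $(\lambda_n-\tilde\lambda)\langle\phi,f_n\rangle=\langle\phi,(J_n-\tilde\lambda)f_n\rangle$, (12) gives $|\lambda_n-\tilde\lambda|\le C\delta^4$. This is (a).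

**Step 3: the gap, (b).** We delete one index and compare the two pieces. Let $h_0=\lfloor\delta^{-1}\rfloor$. By Cauchy interlacing, $\lambda_n'$ is at most the top eigenvalue of the matrix with index $h_0$ deleted, i.e. the larger of the top eigenvalues of two blocks.

The left block, indices $0,\dots,h_0-1$, has entries at most those of a path with $h_0$ vertices. Since $\delta^{-1}<h_0+1\le\delta^{-1}+1$, its top eigenvalue is at most $2\cos\frac\pi{h_0+1}\le2-\pi^2\delta^2+O(\delta^3)=\lambda_n-(\pi^2-|a_1|)\delta^2+O(\delta^3)$ by (a).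

The right block, indices $h_0+1,\dots,n$, equals $\frac{n'}nJ_{n'}$ on $E_{n'}$ with $n'=n-h_0-1$, because $1-\frac{h_0+1+k}n=\frac{n'}n(1-\frac k{n'})$. Its top eigenvalue is $\frac{n'}n\lambda_{n'}\le(1-\frac{h_0+1}n)\lambda_n\le\lambda_n-\frac{h_0+1}n\le\lambda_n-\frac{\delta^2}2$, using $\lambda_n\ge1$ and $h_0+1\ge\delta^{-1}$.

As $\pi^2-|a_1|>\frac12$, the gap is at least $\frac12\delta^2$ for large $n$. For the remaining $n\ge2$ it is positive by simplicity of $\lambda_n$.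

**Step 4: (c).** Write $\hat f_n=\xi\phi_n+g$ with $g\in E_n$, $g\perp\phi_n$, $\xi>0$. By (12), (a), (b), $C\delta^4\ge\|(J_n-\lambda_n)\hat f_n\|=\|(J_n-\lambda_n)g\|\ge c\delta^2\|g\|$. So $\|g\|=O(\delta^2)$, $\xi=\sqrt{1-\|g\|^2}=1-O(\delta^4)$, and (c) follows.

**Step 5: the eigenvector moves slowly, (d).** $\Delta=J_n-J_{n-1}$ has entries $\frac h{n(n-1)}$ between $h$ and $h+1$ for $0\le h\le n-1$ and $0$ beyond. So $\Delta\ge0$ entrywise, $\|\Delta\|\le\frac2n$, and by (11) $\|\Delta\hat f_n\|\le\frac C{n^2}\|(h+1)\hat f_n\|=O(n^{-5/3})$. With (c), $\|\Delta\phi_n\|=O(n^{-5/3})$. Also $\lambda_{n-1}\ge\langle\phi_n,J_{n-1}\phi_n\rangle=\lambda_n-\langle\phi_n,\Delta\phi_n\rangle$, so $0\le\lambda_n-\lambda_{n-1}=O(n^{-5/3})$. Hence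
$$\|(J_{n-1}-\lambda_{n-1})\phi_n\|=\|(\lambda_n-\lambda_{n-1})\phi_n-\Delta\phi_n\|=O(n^{-5/3}).$$
On $\phi_{n-1}^\perp$ the spectrum of $J_{n-1}$ is at most $\lambda_{n-1}'$, so by (b) the component of $\phi_n$ orthogonal to $\phi_{n-1}$ is $O(n^{-5/3}n^{2/3})=O(n^{-1})$. Both are unit vectors with $\langle\phi_n,\phi_{n-1}\rangle>0$; this gives (d).

**Step 6: (e) and (g).** As $F(0)=F''(0)=0$, $f_n(0)=F(\delta)=\mathrm{Ai}'(a_1)\delta(1+O(\delta^2))$; by (11), $\hat f_n(0)=\delta^{3/2}(1+O(\delta))=\sqrt{2/n}+O(n^{-5/6})$. Now (c) gives (e). For (g), $K_n\phi_n-\frac2nS\phi_n=\frac2n(q_n-1)S\phi_n$, and $|q_n-1|\le\min(1,Ch/n)$ for $h\ge1$ by (9), so its norm is at most $\frac2n\big(\frac Cn\|(h+1)\hat f_n\|+\|\phi_n-\hat f_n\|\big)=O(n^{-5/3})$. Then use (f). $\square$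

**Parity.** As in Section 2, set $\psi_n=\sqrt2P_{n-1}\phi_n$ and $\chi_n=\sqrt2P_n\phi_n$. Since $\langle\phi_n,\Sigma\phi_n\rangle=0$, these are unit vectors. As $J_n$ flips parity,
$$J_n\chi_n=\lambda_n\psi_n,\qquad J_n\psi_n=\lambda_n\chi_n. \tag{13}$$
Since $\psi_{n-1}=\sqrt2P_{n-2}\phi_{n-1}=\sqrt2P_n\phi_{n-1}$, Lemma 6(d) gives
$$\|\chi_n-\psi_{n-1}\|=O(1/n). \tag{14}$$
If $P_nu=u$ and $u\perp\chi_n$, then $u\perp\phi_n,\Sigma\phi_n$, so
$$\|J_nu\|\le\lambda_n'\|u\|,\qquad\langle J_nu,\psi_n\rangle=\lambda_n\langle u,\chi_n\rangle=0. \tag{15}$$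
Finally $K_n$ flips parity, so $K_n\psi_{n-3}=\sqrt2K_nP_n\phi_{n-3}=\sqrt2P_{n-1}K_n\phi_{n-3}$. By Lemma 6(d), (g) and $\|K_n\|\le\frac2n$, $K_n\phi_{n-3}=K_n\phi_n+O(n^{-2})=\frac2n\phi_n+O(n^{-4/3})$. Hence
$$\|K_n\psi_{n-3}-\tfrac2n\psi_n\|=O(n^{-4/3}). \tag{16}$$

## 6. Splitting one step along the moving eigenvector

Consider vectors with $P_{n-1}y_n=y_n$ and
$$y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}+g_n. \tag{17}$$
The source $g_n$ is $0$ for Theorem 3; we keep it for Theorem 4. Write $y_n=A_n\psi_n+w_n$ with $A_n=\langle\psi_n,y_n\rangle$, $w_n\perp\psi_n$.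

How should $A_n$ grow? By (13) and (16), $A_n\approx\lambda_nA_{n-1}-\frac{2\varepsilon}nA_{n-3}$, and $A_{n-3}\approx A_{n-1}/4$, so the growth factor should be about $\lambda_n-\frac\varepsilon{2n}\approx\lambda_n(1-\frac\varepsilon{4n})$. Put
$$\mu_n=\lambda_n\Big(1-\frac\varepsilon{4n}\Big),\quad\Pi_n=\prod_{j=2}^n\mu_j,\quad\alpha_n=\frac{A_n}{\Pi_n},\quad\omega_n=\frac{\|w_n\|}{\Pi_n},\quad s_n=\frac{\|g_n\|}{\Pi_n}.$$

**Lemma 7 (one step).** There are absolute constants $n_2,C,c$ such that for $n\ge n_2$: if (17) holds at $n$, then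
$$|\alpha_n-\alpha_{n-1}|\le\tfrac Cn(|\alpha_{n-1}|+|\alpha_{n-3}|+\omega_{n-1}+\omega_{n-3})+s_n, \tag{18}$$
$$\omega_n\le(1-cn^{-2/3})\omega_{n-1}+\tfrac Cn(|\alpha_{n-1}|+|\alpha_{n-3}|+\omega_{n-1}+\omega_{n-3})+s_n. \tag{19}$$
If (17) holds at $n,n-1,n-2$, then with $\bar\alpha_n=\max_{1\le j\le5}|\alpha_{n-j}|$, $\bar\omega_n=\max_{1\le j\le5}\omega_{n-j}$,
$$|\alpha_n-\alpha_{n-1}|\le Cn^{-4/3}\bar\alpha_n+Cn^{-1}\bar\omega_n+s_n+\tfrac Cn(s_{n-1}+s_{n-2}). \tag{20}$$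

Estimate (18) alone would not do: $\sum\frac1n$ diverges, so it does not give convergence of $\alpha_n$. The choice of $\mu_n$ leaves, at order $1/n$, only a *difference* of amplitudes, and applying (18) to that difference gains another factor $1/n$.

*Proof.* **Step 1: the amplitude.** By (13), $A_n=\lambda_n\langle\chi_n,y_{n-1}\rangle-\varepsilon\langle\psi_n,K_ny_{n-3}\rangle+\langle\psi_n,g_n\rangle$. Since $\langle\chi_n,\psi_{n-1}\rangle=1-\frac12\|\chi_n-\psi_{n-1}\|^2$ and $w_{n-1}\perp\psi_{n-1}$, (14) gives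
$$\langle\chi_n,y_{n-1}\rangle=A_{n-1}\big(1-\tfrac12\|\chi_n-\psi_{n-1}\|^2\big)+\langle\chi_n-\psi_{n-1},w_{n-1}\rangle=A_{n-1}+O(n^{-2})|A_{n-1}|+O(n^{-1})\|w_{n-1}\|.$$
By (16), $\langle\psi_n,K_ny_{n-3}\rangle=\frac2nA_{n-3}+O(n^{-4/3})|A_{n-3}|+O(n^{-1})\|w_{n-3}\|$. Divide by $\Pi_n$, using $\lambda_n/\mu_n=1+\frac\varepsilon{4n}+O(n^{-2})$ and $\Pi_{n-3}/\Pi_n=\frac18(1+O(n^{-2/3}))$:
$$\alpha_n-\alpha_{n-1}=\tfrac\varepsilon{4n}(\alpha_{n-1}-\alpha_{n-3})+O(n^{-4/3})(|\alpha_{n-1}|+|\alpha_{n-3}|)+O(n^{-1})(\omega_{n-1}+\omega_{n-3})+e_n,\quad|e_n|\le s_n.$$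
This gives (18). Writing $\alpha_{n-1}-\alpha_{n-3}=(\alpha_{n-1}-\alpha_{n-2})+(\alpha_{n-2}-\alpha_{n-3})$ and using (18) at $n-1$ and $n-2$, the first term on the right is at most $\frac C{n^2}(\bar\alpha_n+\bar\omega_n)+\frac Cn(s_{n-1}+s_{n-2})$. This gives (20).

**Step 2: the orthogonal part.** Put $u=y_{n-1}-\langle\chi_n,y_{n-1}\rangle\chi_n$. Then $J_ny_{n-1}=\lambda_n\langle\chi_n,y_{n-1}\rangle\psi_n+J_nu$, and $J_nu\perp\psi_n$, $\|J_nu\|\le\lambda_n'\|u\|$ by (15). Moreover $\|u\|\le\|y_{n-1}-A_{n-1}\chi_n\|\le\|w_{n-1}\|+\frac Cn|A_{n-1}|$ by (14). Projecting (17) on $\psi_n^\perp$,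
$$\|w_n\|\le\lambda_n'\big(\|w_{n-1}\|+\tfrac Cn|A_{n-1}|\big)+\tfrac2n(|A_{n-3}|+\|w_{n-3}\|)+\|g_n\|.$$
Divide by $\Pi_n$. By Lemma 6(b) and $\lambda_n\le2$, $\lambda_n'/\mu_n\le(1-\frac{c_0}2n^{-2/3})(1+\frac1{3n})\le1-cn^{-2/3}$ for large $n$. This is (19). $\square$

**Lemma 8 (stability).** There are $\theta>0$, $n_1$, $C_*$ such that: if $n_0\ge n_1$ and (19), (20) hold with $s\equiv0$ for all $n\ge n_0+3$, then with
$$M=\max_{n_0-2\le j\le n_0+2}\max(|\alpha_j|,\theta j^{1/3}\omega_j)$$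
we have for $n\ge n_0+3$: $|\alpha_n|\le C_*M$ and $\omega_n\le C_*Mn^{-1/3}$; the limit $\alpha_\infty=\lim\alpha_n$ exists, $|\alpha_n-\alpha_\infty|\le C_*Mn^{-1/3}$, and $|\alpha_\infty-\alpha_{n_0+2}|\le C_*Mn_0^{-1/3}$.

*Proof.* This is Step 3 of Proposition 2 with the weight $j^{1/3}$ instead of $j$. Let $M_n=\max_{n_0-2\le j\le n}\max(|\alpha_j|,\theta j^{1/3}\omega_j)$. For $n\ge n_0+3$ all indices in (19), (20) are at least $n_0-2$, so $\bar\alpha_n\le M_{n-1}$ and $\bar\omega_n\le2\theta^{-1}n^{-1/3}M_{n-1}$ for large $n$. By (20), $|\alpha_n-\alpha_{n-1}|\le C'n^{-4/3}M_{n-1}$. By (19), with $C,c$ the constants there,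
$$\theta n^{1/3}\omega_n\le\big[(1+\tfrac1n)(1-cn^{-2/3})+2C\theta n^{-2/3}+4Cn^{-1}\big]M_{n-1}\le M_{n-1}$$
if $\theta=\frac c{4C}$ and $n$ is large. So $M_n\le(1+C'n^{-4/3})M_{n-1}$, hence $M_n\le C_*M$. The rest follows by summing $C'j^{-4/3}C_*M$ over $j>n$, respectively over $j\ge n_0+3$. $\square$

## 7. The limiting amplitude is positive

In the relaxed case we could copy Step 4 of Proposition 2. In the compacted case $J_nY_{n-1}-K_nY_{n-3}$ contains a negative sign, and nonnegativity of the data at three consecutive times is not obviously inherited. The right cone consists of data that also dominate their own upward steps, as path counts do by (6).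

Write $J_n=U_n+D_n$ with $(U_nv)(h)=(1-\frac{h-1}n)_+v(h-1)$ and $(D_nv)(h)=(1-\frac hn)_+v(h+1)$. For vectors $y_n$ put $b_n=y_n-U_ny_{n-1}$.

**Lemma 9.** Let $n_0\ge3$ and $y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}$ for $n>n_0$. If $y_{n_0-2},b_{n_0-1},b_{n_0}\ge0$ entrywise, then $y_n\ge0$ for all $n\ge n_0-2$.

*Proof.* **Step 1: three steps up–up–down outweigh $K_n$.** For $n\ge4$ let $W_n=D_nU_{n-1}U_{n-2}-\varepsilon K_n$. Its only nonzero entries go from $h-1$ to $h$, $h\ge1$. For $h\le n-3$ the entry is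
$$\frac{(n-h)\big[(n-1-h)^2-2\varepsilon(n-h-3)\big]}{n(n-1)(n-2)}.$$
With $s=n-1-h\ge2$ the bracket is $s^2-2\varepsilon(s-2)$, which is positive: for $\varepsilon=1$ it is $(s-1)^2+3$. For $h\ge n-2$ the $K_n$-entry is $0$. So $W_n\ge0$ entrywise.

**Step 2: induction.** Since $y_n=b_n+U_nb_{n-1}+U_nU_{n-1}y_{n-2}$, for $n\ge n_0$
$$b_{n+1}=D_{n+1}y_n-\varepsilon K_{n+1}y_{n-2}=D_{n+1}b_n+D_{n+1}U_nb_{n-1}+W_{n+1}y_{n-2}.$$
If $b_n,b_{n-1},y_{n-2}\ge0$, then $b_{n+1}\ge0$ and $y_{n-1}=b_{n-1}+U_{n-1}y_{n-2}\ge0$, so the hypothesis passes to $n+1$. $\square$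

**Proposition 10.** For the solution $Y$ of (7): $\alpha_n\to\alpha_\infty$ with $|\alpha_n-\alpha_\infty|=O(n^{-1/3})$, $\omega_n=O(n^{-1/3})$, and $0<\alpha_\infty<\infty$.

*Proof.* Everything except $\alpha_\infty>0$ is Lemmas 7 and 8 with a fixed $n_0$.

**Step 1: a comparison solution with known amplitude.** We need data in the cone of Lemma 9 close to the eigenvectors. For large $n_0$ take
$$y_{n_0-2}=\Pi_{n_0}\psi_{n_0-2},\qquad y_{n_0-1}=U_{n_0-1}y_{n_0-2},\qquad y_{n_0}=U_{n_0}y_{n_0-1},$$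
so $b_{n_0-1}=b_{n_0}=0$, and evolve by $y_n=J_ny_{n-1}-\varepsilon K_ny_{n-3}$ for $n>n_0$.

**Step 2: $U_n$ hardly changes the eigenvectors.** For $h\ge1$ the coefficient of $v(h-1)$ in $(S-U_n)v$ is $\min(1,\frac{h-1}n)$, so
$$\|(S-U_n)\phi_{n-1}\|=\|\min(1,\tfrac hn)\phi_{n-1}\|\le\tfrac1n\|h\hat f_{n-1}\|+\|\phi_{n-1}-\hat f_{n-1}\|=O(n^{-2/3}).$$
With Lemma 6(d),(f), $U_n\phi_{n-1}=\phi_n+O(n^{-1/3})$. Since $U_n\psi_{n-1}=\sqrt2P_{n-1}U_n\phi_{n-1}$, we get $\|U_n\psi_{n-1}-\psi_n\|=O(n^{-1/3})$. As $\|U_n\|\le1$, $y_{n_0-j}=\Pi_{n_0}(\psi_{n_0-j}+O(n_0^{-1/3}))$ for $j=0,1,2$.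

**Step 3: its limiting amplitude is at least $\frac12$.** So $\alpha_{n_0}(y)=1+O(n_0^{-1/3})$; $\alpha_{n_0-1}(y),\alpha_{n_0-2}(y)=O(1)$, because $\Pi_{n_0}/\Pi_{n_0-j}\le4$; and $\omega_{n_0-j}(y)=O(n_0^{-1/3})$. By (18), (19) for the two steps $n_0+1,n_0+2$, also $\alpha_{n_0+1}(y),\alpha_{n_0+2}(y)=1+O(n_0^{-1/3})$ and $\omega_{n_0+1}(y),\omega_{n_0+2}(y)=O(n_0^{-1/3})$. So in Lemma 8 $M\le C$ with $C$ independent of $n_0$, and $\alpha_\infty(y)\ge1-Cn_0^{-1/3}\ge\frac12$ if $n_0$ is fixed large enough.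

**Step 4: comparison.** $\psi_{n_0-2}$ is supported on $0\le h\le n_0-2$ with $h\equiv n_0-3$, hence on $h\le n_0-3$, where $Y_{n_0-2}>0$ by (6). So $Y_{n_0-2}\ge\zeta y_{n_0-2}$ for some $\zeta>0$. By (6) also $Y_n-U_nY_{n-1}\ge0$ for $n\ge2$. Hence $Y-\zeta y$ satisfies the hypothesis of Lemma 9 (its $b_{n_0-1},b_{n_0}$ are those of $Y$), and $Y_n\ge\zeta y_n$ for $n\ge n_0$. As $\psi_n\ge0$, $\alpha_n(Y)\ge\zeta\alpha_n(y)$ and $\alpha_\infty(Y)\ge\zeta/2>0$. $\square$

## 8. Reading off the value at height zero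

By Lemma 6(e), $\psi_t(0)=\sqrt2\phi_t(0)\approx2t^{-1/2}$ for odd $t$. The naive reading $Y_t(0)=\Pi_t\alpha_t\psi_t(0)+w_t(0)$ with $|w_t(0)|\le\Pi_t\omega_t=O(\Pi_tt^{-1/3})$ is useless: the error bound exceeds the main term. The remedy is to move $e_0$ backwards in time for $t^{2/3}$ steps. It spreads out, its norm (relative to the growth) drops to $t^{-1/2}$, and the pairing with the orthogonal part becomes small enough.

**Proposition 11.** For odd $t\to\infty$: $Y_t(0)=2\alpha_\infty\,\Pi_t\,t^{-1/2}(1+O(t^{-1/6}))$.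

*Proof.* **Step 1: backward evolution.** Let $L=\lfloor t^{2/3}\rfloor$, $\ell=t-L$, $u_t=e_0$, and $u_{j-1}=J_ju_j$ for $\ell<j\le t$. By symmetry of $J_j$, $\langle u_j,Y_j\rangle=\langle u_{j-1},Y_{j-1}\rangle-\varepsilon\langle u_j,K_jY_{j-3}\rangle$, so
$$Y_t(0)=\langle u_\ell,Y_\ell\rangle-\varepsilon\sum_{j=\ell+1}^t\langle u_j,K_jY_{j-3}\rangle. \tag{21}$$

**Step 2: the norm of $u_j$.** The entries of $J_i$ are at most those of $J_\infty=S+S^*$. So $0\le u_j\le J_\infty^{t-j}e_0$, and counting Dyck paths,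
$$\|u_j\|^2\le\langle e_0,J_\infty^{2(t-j)}e_0\rangle=\frac1{t-j+1}\binom{2(t-j)}{t-j}\le C\,4^{t-j}(t-j+1)^{-3/2}.$$
Since $t-j\le t^{2/3}$ and $\mu_i\ge2(1-Ci^{-2/3})$, we have $\Pi_t/\Pi_j\ge c\,2^{t-j}$. Hence
$$\|u_j\|\le C\,\frac{\Pi_t}{\Pi_j}\,(t-j+1)^{-3/4}\qquad(\ell\le j\le t). \tag{22}$$

**Step 3: the sum in (21) is small.** As $\|Y_{j-3}\|\le C\Pi_j$ by Proposition 10 and $\|K_j\|\le2/j$, it is at most $\frac Ct\Pi_t\sum_{i\le L}(i+1)^{-3/4}=O(\Pi_tt^{-1}L^{1/4})=O(\Pi_tt^{-5/6})$.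

**Step 4: the orthogonal part is small.** Write $Y_\ell=\alpha_\ell\Pi_\ell\psi_\ell+w_\ell$. By (22), $|\langle u_\ell,w_\ell\rangle|\le C\frac{\Pi_t}{\Pi_\ell}L^{-3/4}\cdot\Pi_\ell t^{-1/3}=O(\Pi_tt^{-5/6})$.

**Step 5: the main part.** Let $\beta_j=\langle u_j,\psi_j\rangle$ and $\hat\beta_j=\beta_j\Pi_j/\Pi_t$. By (13), (14), $\beta_{j-1}=\langle u_j,J_j\psi_{j-1}\rangle=\lambda_j\beta_j+O(j^{-1}\|u_j\|)$, so by (22)
$$\hat\beta_{j-1}=(1+O(t^{-1}))\hat\beta_j+O(t^{-1}(t-j+1)^{-3/4}).$$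
Since $t$ is odd, $\hat\beta_t=\psi_t(0)=\sqrt2\phi_t(0)=2t^{-1/2}+O(t^{-2/3})$. After $L$ steps the multiplicative factors amount to $1+O(t^{-1/3})$ and the additive errors to $O(t^{-1}L^{1/4})=O(t^{-5/6})$, so
$$\hat\beta_\ell=2t^{-1/2}(1+O(t^{-1/3}))+O(t^{-2/3})+O(t^{-5/6})=2t^{-1/2}(1+O(t^{-1/6})).$$

**Step 6: collect.** $Y_t(0)=\Pi_t[\alpha_\ell\hat\beta_\ell+O(t^{-5/6})]$ with $\alpha_\ell=\alpha_\infty+O(t^{-1/3})$ and $\alpha_\infty>0$. $\square$

## 9. The product of growth factors and the proof of Theorem 3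

By Lemma 6(a) with $\delta_j^2=2^{2/3}j^{-2/3}$ and $\delta_j^3=2/j$,
$$\ln\mu_j=\ln2+\tfrac{a_1}2\delta_j^2+\tfrac34\delta_j^3+\ln\big(1-\tfrac\varepsilon{4j}\big)+O(\delta_j^4)=\ln2+2^{-1/3}a_1j^{-2/3}+\Big(\frac32-\frac\varepsilon4\Big)\frac1j+O(j^{-4/3}).$$
Since $\sum_{j\le t}j^{-2/3}=3t^{1/3}+\mathrm{const}+O(t^{-2/3})$, there is $C_\varepsilon\in(0,\infty)$ with
$$\Pi_t=C_\varepsilon\,2^t\,e^{3a_1(t/2)^{1/3}}\,t^{\frac32-\frac\varepsilon4}\,(1+O(t^{-1/3})). \tag{23}$$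
Put $t=2N+1$ in Proposition 11, and use (8), $(N+\frac12)^{1/3}=N^{1/3}+O(N^{-2/3})$ and $t^{1-\varepsilon/4}=(2N)^{1-\varepsilon/4}(1+O(N^{-1}))$:
$$\frac{c^\varepsilon_{N,N}}{N!}=\gamma\,4^Ne^{3a_1N^{1/3}}N^{1-\varepsilon/4}(1+O(N^{-1/6})),\qquad\gamma=2^{3-\varepsilon/4}C_\varepsilon\alpha_\infty\in(0,\infty).$$
For $\varepsilon=0$ this is the statement on $r_N$ with $\gamma_r=\gamma$, for $\varepsilon=1$ the statement on $c_N$ with $\gamma_c=\gamma$. This proves Theorem 3 and the conjecture. $\blacksquare$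

## 10. Formal solutions to all orders

To get full expansions we construct approximate solutions of (7) with residual as small as we like, and show that $Y$ is close to a multiple of them.

**The function space.** Let $\mathcal P$ be the set of $pF+qF'$ with $p,q$ polynomials in $x$ with coefficients in $\mathbb Q[a_1]$. With $z=x+a_1$ we have $F''=zF$, so $\mathcal P$ is closed under $\partial_x$ and multiplication by $x$. Every $\Phi\in\mathcal P$ and each of its derivatives is $O(e^{-x})$ on $x\ge-1$. Let $\mathcal L=\partial_x^2-x-a_1$. From $F''=zF$, $F'''=F+zF'$,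
$$\mathcal L(pF+qF')=(p''+2zq'+q)F+(2p'+q'')F'. \tag{24}$$
In particular $\mathcal LF=0$ and $\mathcal LF'=F$. Moreover *$\mathcal L:\mathcal P\to\mathcal P$ is onto.* To reach $PF+QF'$ we need $2p'+q''=Q$ and $p''+2zq'+q=P$; eliminating $p''=\frac12(Q'-q''')$ gives
$$2zq'+q-\tfrac12q'''=P-\tfrac12Q'. \tag{25}$$
On powers of $z$ the left operator is $z^d\mapsto(2d+1)z^d-\frac12d(d-1)(d-2)z^{d-3}$, triangular with nonzero diagonal, so (25) has a unique polynomial solution $q$. Then $p=\frac12\int_0^x(Q-q'')$.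

**The residual.** Fix $m\ge0$. For numbers $\sigma_i$ and $\Psi_i\in\mathcal P$ put
$$\nu(\delta)=2+\sum_{i=2}^{m+2}\sigma_i\delta^i,\qquad\Psi(\delta,x)=\sum_{i=0}^m\delta^i\Psi_i(x),\qquad\delta^{(k)}=\delta\Big(1-\frac{k\delta^3}2\Big)^{-1/3},$$
so that $\delta_n^{(k)}=\delta_{n-k}$. Substituting $\Psi(\delta_n,\delta_n(h+1))$ times a product of $\nu$'s into (7) leads to
$$\begin{aligned}R(\delta,x)=\ &\nu(\delta)\nu(\delta^{(1)})\nu(\delta^{(2)})\Psi(\delta,x)\\&-\nu(\delta^{(1)})\nu(\delta^{(2)})\Big[(1-\tfrac{\delta^2x}2+\tfrac{\delta^3}2)\Psi\big(\delta^{(1)},\tfrac{\delta^{(1)}}\delta(x+\delta)\big)+(1-\tfrac{\delta^2x}2+\delta^3)\Psi\big(\delta^{(1)},\tfrac{\delta^{(1)}}\delta(x-\delta)\big)\Big]\\&+\varepsilon\,\delta^3\frac{(1-\frac{\delta^2x-\delta^3}2)(1-\frac{\delta^2x+2\delta^3}2)}{(1-\frac{\delta^3}2)(1-\delta^3)}\Psi\big(\delta^{(3)},\tfrac{\delta^{(3)}}\delta(x-\delta)\big).\end{aligned} \tag{26}$$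

**Lemma 12.** There are $\sigma_2=a_1,\sigma_3,\dots,\sigma_{m+2}\in\mathbb Q[a_1]$ and $\Psi_0=F,\Psi_1,\dots,\Psi_m\in\mathcal P$ with $\Psi_i(0)=0$ for all $i$ such that
$$|R(\delta,x)|\le C\delta^{m+3}e^{-x/2}\qquad(0\le\delta\le\tfrac12,\ x\ge0).$$
The construction of $\sigma_{i+2},\Psi_i$ does not depend on $m\ge i$. (Here $C$ depends on $m$.)

*Proof.* **Step 1: solve order by order.** At fixed $x$, $R$ is smooth in $\delta$ and its Taylor coefficients lie in $\mathcal P$ if the $\sigma_i$ lie in $\mathbb Q[a_1]$. If $\Psi$ is replaced by a function $\Phi(x)$ in the square bracket, the bracket becomes $2\Phi+\delta^2(\Phi''-x\Phi)+O(\delta^3)$, since $\delta^{(1)}/\delta=1+O(\delta^3)$; and replacing $(\delta^{(1)})^i$ by $\delta^i$ changes only relative order $\delta^3$. So the first two lines of (26) are $\nu(\delta^{(1)})\nu(\delta^{(2)})$ times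
$$(\nu(\delta)-2)\Psi(\delta,x)-\sum_i\delta^i\big[\delta^2(\Psi_i''-x\Psi_i)+O(\delta^3)\big]. \tag{27}$$
Take $\Psi_0=F$ and $\sigma_2=a_1$. The coefficients of $\delta^0,\delta^1$ in $R$ vanish, and that of $\delta^2$ is $-4\mathcal LF=0$. For $1\le i\le m$ the coefficient of $\delta^{i+2}$ is
$$-4\mathcal L\Psi_i+4\sigma_{i+2}F+G_i,$$
with $G_i\in\mathcal P$ depending only on $\Psi_0,\dots,\Psi_{i-1},\sigma_2,\dots,\sigma_{i+1}$. Indeed $\Psi_j$ first contributes at order $\delta^{j+2}$; (27) is $O(\delta^2)$, so $\sigma_{i+2}$ inside $\nu(\delta^{(1)})\nu(\delta^{(2)})$ contributes only from order $\delta^{i+4}$; and the $\varepsilon$-term carries $\delta^3$ and no $\nu$. Let $\Psi^*=p^*F+q^*F'\in\mathcal P$ be the solution of $\mathcal L\Psi^*=\frac14G_i$ constructed above and set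
$$\Psi_i=\Psi^*+\sigma_{i+2}F',\qquad\sigma_{i+2}=-\Psi^*(0)/F'(0)=-q^*(0)\in\mathbb Q[a_1].$$
Since $\mathcal LF'=F$, the coefficient of $\delta^{i+2}$ vanishes, and $\Psi_i(0)=0$. So all coefficients of $R$ up to $\delta^{m+2}$ vanish.

**Step 2: a bound uniform in $x$.** For $0\le\delta\le\frac12$, $R$ is a finite sum of terms $a(\delta,x)\Psi_i(b(\delta,x))$, where $a$ is a polynomial in $x$ with coefficients smooth in $\delta$, and $b=(1-\frac{k\delta^3}2)^{-1/3}(x+j\delta)$ with $k\in\{0,1,3\}$, $j\in\{0,\pm1\}$. The factor lies in $[1,2^{1/3}]$. If $x+j\delta\ge0$, then $b\ge x-\delta\ge x-2$ and $b\ge0$. Otherwise $j=-1$ and $x<\delta\le\frac12$, so $b\ge-2^{1/3}\delta\ge-1\ge x-2$. In all cases $b\ge x-2$ and $b\ge-1$. By the chain rule $\partial_\delta^k[a\,\Psi_i(b)]$ is a sum of terms (polynomial in $x$ with bounded coefficients) $\times\,\Psi_i^{(l)}(b)$, $l\le k$, and $|\Psi_i^{(l)}(b)|\le Ce^{-b}\le Ce^{2-x}$. Hence $|\partial_\delta^kR(\delta,x)|\le C_ke^{-x/2}$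 for every $k$. Since $\partial_\delta^kR(0,x)=0$ for $k\le m+2$, Taylor's theorem in $\delta$ at fixed $x$ gives the claim. $\square$

**Lemma 13.** $\Psi_1=-\frac{x^2}{12}F$, $\ \sigma_3=\frac43-\frac\varepsilon4$, $\ \sigma_4=\frac{29}{540}a_1^2$.

*Proof.* **Step 1: expand the bracket further.** For $\Psi$ replaced by $\Phi(x)$, use $\delta^{(1)}/\delta=1+\frac{\delta^3}6+O(\delta^6)$. The sum of the two shifted values is $2\Phi+\delta^2\Phi''+\frac{\delta^3}3x\Phi'+\frac{\delta^4}{12}\Phi''''+O(\delta^5)$; multiplying by $1-\frac{\delta^2x}2+\frac{\delta^3}2$ and adding $\frac{\delta^3}2(\Phi-\delta\Phi')$, the bracket is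
$$2\Phi+\delta^2(\Phi''-x\Phi)+\delta^3\big(\tfrac x3\Phi'+\tfrac32\Phi\big)+\delta^4\big(\tfrac1{12}\Phi''''-\tfrac x2\Phi''-\tfrac12\Phi'\big)+O(\delta^5).$$
After division by $\nu(\delta^{(1)})\nu(\delta^{(2)})=4+O(\delta^2)$, the $\varepsilon$-term is $\varepsilon\frac{\delta^3}4(\Phi-\delta\Phi')+O(\delta^5)$.

**Step 2: order $\delta^3$.** The equation is $\mathcal L\Psi_1=(\sigma_3-\frac32+\frac\varepsilon4)F-\frac x3F'$. Here (25) has the constant right side $\sigma_3-\frac32+\frac\varepsilon4+\frac16$, so $q$ equals this constant; the condition $\Psi_1(0)=0$ forces $q=0$, i.e. $\sigma_3=\frac43-\frac\varepsilon4$, and $p=\frac12\int_0^x(-\frac y3)\,dy=-\frac{x^2}{12}$.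

**Step 3: order $\delta^4$.** The factor $\delta^{(1)}=\delta(1+\frac{\delta^3}6+\cdots)$ in front of $\Psi_1$ contributes $2\cdot\frac16\Psi_1=\frac13\Psi_1$ to the bracket, besides $\frac x3\Psi_1'+\frac32\Psi_1$. So
$$\mathcal L\Psi_2=\sigma_4F+\sigma_3\Psi_1-\tfrac1{12}F''''+\tfrac x2F''+\tfrac12F'-\tfrac x3\Psi_1'-\tfrac{11}6\Psi_1+\tfrac\varepsilon4(\Psi_1-F').$$
With $F''''=z^2F+2F'$ and $\Psi_1'=-\frac x6F-\frac{x^2}{12}F'$ the right side is $PF+QF'$. The $\Psi_1$-terms contribute $-\frac{x^2}{12}(\sigma_3-\frac{11}6+\frac\varepsilon4)=\frac{x^2}{24}$ to $P$, so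
$$P=\sigma_4+\tfrac{x^2}{24}+\tfrac{x^2}{18}-\tfrac{z^2}{12}+\tfrac{xz}2,\qquad Q=\tfrac{x^3}{36}+\tfrac13-\tfrac\varepsilon4.$$
As $\frac12Q'=\frac{x^2}{24}$ and $x=z-a_1$, (25) reads
$$2zq'+q-\tfrac12q'''=\sigma_4+\tfrac{17}{36}z^2-\tfrac{11}{18}a_1z+\tfrac{a_1^2}{18},\qquad\text{so}\quad q=\tfrac{17}{180}z^2-\tfrac{11}{54}a_1z+\sigma_4+\tfrac{a_1^2}{18}.$$
The condition $\Psi_2(0)=0$, i.e. $q=0$ at $z=a_1$, gives $\sigma_4=-\big(\frac{51-110+30}{540}\big)a_1^2=\frac{29}{540}a_1^2$. $\square$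

**The approximate solution.** Choose $n_*$ large, with $\delta_j\le\frac12$ and $\nu(\delta_j)\ge1$ for $j\ge n_*$, and put
$$\Gamma_n=\prod_{j=n_*}^n\nu(\delta_j),\qquad X_n(h)=\Gamma_n\Psi(\delta_n,\delta_n(h+1))\quad(h\ge0).$$
For large $n$, $0\le h\le n-3$ and $x=\delta_n(h+1)$, we have $1-\frac hn=1-\frac{\delta_n^2x}2+\frac{\delta_n^3}2$, $1-\frac{h-1}n=1-\frac{\delta_n^2x}2+\delta_n^3$, $\frac{h+3}n=\frac{\delta_n^2x+2\delta_n^3}2$, and $h+2=\frac{x+\delta_n}{\delta_n}$, $h=\frac{x-\delta_n}{\delta_n}$. So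
$$(X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3})(h)=\Gamma_{n-3}R(\delta_n,x);$$
at $h=0$ the missing terms with index $-1$ are covered by $\Psi_i(0)=0$. For $h\ge n-2$ the $K_n$-term is $0$, the entries of $J_n$ lie in $[0,1]$, the arguments of the $\Psi_i$ are at least $x-\delta_n$, and $x\ge\frac12\delta_nn$; so the left side is $O(\Gamma_ne^{-x})=O(\Gamma_n\delta_n^{m+3}e^{-x/2})$, because $e^{-x/2}\le e^{-cn^{2/3}}$. With Lemma 12 and $\|e^{-\delta_n(h+1)/2}\|=O(\delta_n^{-1/2})$,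
$$\|X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3}\|\le C\,\delta_n^{m+3}\,\delta_n^{-1/2}\,\Gamma_n. \tag{28}$$

## 11. The true solution is close to the formal one

**Proposition 14.** Let $m\ge2$. There is $\gamma'>0$ (depending on $m,n_*,\varepsilon$) such that uniformly in $h\ge0$, $h\equiv n-1\pmod2$,
$$Y_n(h)=\gamma'\,\Gamma_n\sum_{i=0}^m\delta_n^i\,\Psi_i(\delta_n(h+1))+O(n^{-m/3}\Pi_n). \tag{29}$$
Moreover $\Gamma_n\asymp n^{-1/6}\Pi_n$.

*Proof.* **Step 1: amplitude of the approximate solution.** Since $\sigma_2=a_1$ and $\sigma_3=\frac43-\frac\varepsilon4$, $\ln\nu(\delta_j)-\ln\mu_j=\big(\sigma_3-\frac32+\frac\varepsilon4\big)\frac1j+O(j^{-4/3})=-\frac1{6j}+O(j^{-4/3})$. So $\Gamma_n/\Pi_n\sim C'n^{-1/6}$ with $C'\in(0,\infty)$, while $\|f_n\|\sim\mathrm{Ai}'(a_1)\delta_n^{-1/2}$. In $\ell^2$, $\Psi-F=O(\delta_ne^{-x})$ has norm $O(\delta_n^{1/2})$, so by Lemma 6(c)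
$$X_n=\Gamma_n(f_n+O(\delta_n^{1/2}))=\Gamma_n\|f_n\|(\phi_n+O(\delta_n)).$$
Hence $X_n':=P_{n-1}X_n=\Gamma_n\|f_n\|(\frac1{\sqrt2}\psi_n+O(\delta_n))$. Thus $\alpha_n(X')\to\alpha^X_\infty\in(0,\infty)$ and $\omega_n(X')=O(n^{-1/3})$.

**Step 2: subtract the leading behavior.** Let $\gamma'=\alpha_\infty(Y)/\alpha_\infty^X>0$ and $Z_n=Y_n-\gamma'X_n'$. As $J_n,K_n$ flip parity, $X_n'-J_nX_{n-1}'+\varepsilon K_nX_{n-3}'=P_{n-1}(X_n-J_nX_{n-1}+\varepsilon K_nX_{n-3})$, so $Z$ satisfies (17) for large $n$ with, by (28) and $\delta_n^{-1/2}\Gamma_n\asymp\Pi_n$,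
$$s_n\le Cn^{-\beta_*},\qquad\beta_*=\tfrac{m+3}3>1.$$
Also $\alpha_n(Z)\to0$ and $\omega_n(Z)=O(n^{-1/3})$ by Proposition 10 and Step 1.

**Step 3: bootstrap.** We improve the decay by $n^{-1/3}$ at a time. Suppose $\alpha_n=O(n^{-\beta})$, $\omega_n=O(n^{-\beta-1/3})$ with $0\le\beta\le\beta_*-1$. As $\alpha_n\to0$, (20) gives $|\alpha_n|\le C\sum_{j>n}(j^{-4/3-\beta}+j^{-\beta_*})=O(n^{-\beta'})$ with $\beta'=\min(\beta+\frac13,\beta_*-1)$. Since $\beta+\frac13\ge\beta'$ and $\beta_*\ge1+\beta'$, (19) gives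
$$\omega_n\le(1-cn^{-2/3})\omega_{n-1}+Cn^{-1-\beta'}.$$
Now $(1-cn^{-2/3})(n-1)^{-\beta'-1/3}\le(1-\frac c2n^{-2/3})n^{-\beta'-1/3}$ for large $n$, because $(1-\frac1n)^{-\beta'-1/3}=1+O(\frac1n)$. So if $B\ge2C/c$, then $Bn^{-\beta'-1/3}\ge(1-cn^{-2/3})B(n-1)^{-\beta'-1/3}+Cn^{-1-\beta'}$, and with $B$ large enough to start, induction gives $\omega_n=O(n^{-\beta'-1/3})$. Starting from $\beta=0$, after $m$ iterations we reach $\beta=\beta_*-1=\frac m3$. Hence $\|Z_n\|\le\Pi_n(|\alpha_n|+\omega_n)=O(n^{-m/3}\Pi_n)$, and (29) follows since the sup norm is at most the $\ell^2$ norm. $\square$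

## 12. Full expansions, the ratio, and the Airy profile

**Lemma 15.** Let $m\ge2$. There are a constant $C_m>0$ and $t_1,t_2,\dots\in\mathbb Q[a_1]$ such that for every $I\ge0$
$$\Gamma_n=C_m\,2^n\,e^{3a_1(n/2)^{1/3}}\,n^{\sigma_3}\Big(1+\sum_{i=1}^It_i\delta_n^i+O(\delta_n^{I+1})\Big),\qquad t_1=\tfrac{53}{90}a_1^2 .$$

*Proof.* **Step 1: logarithm.** Write $\ln(\nu(\delta)/2)=\sum_{i=2}^{I+3}\tau_i\delta^i+O(\delta^{I+4})$ with $\tau_i\in\mathbb Q[a_1]$; here $\tau_2=\frac{a_1}2$, $\tau_3=\frac{\sigma_3}2$ and $\tau_4=\frac{\sigma_4}2-\frac{a_1^2}8=-\frac{53}{540}a_1^2$. Summed over $j\le n$, the remainder contributes a constant plus $O(n^{1-(I+4)/3})=O(\delta_n^{I+1})$.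

**Step 2: the sums $\sum_j\delta_j^i$.** For $g(u)=(2/u)^{i/3}$ the Euler–Maclaurin formula reads
$$\sum_{j=n_*}^ng(j)=\int_{n_*}^ng+\frac{g(n)+g(n_*)}2+\sum_{l=1}^s\frac{B_{2l}}{(2l)!}\big(g^{(2l-1)}(n)-g^{(2l-1)}(n_*)\big)-\int_{n_*}^n\frac{B_{2s}(\{u\})}{(2s)!}g^{(2s)}(u)\,du.$$
As $g^{(2s)}(u)=O(u^{-i/3-2s})$, the last integral is a constant plus $O(n^{1-i/3-2s})$. Further $g^{(k)}(n)\in\mathbb Q\,\delta_n^in^{-k}=\mathbb Q\,\delta_n^{i+3k}$. Hence, with $s$ arbitrary, for $i\ne3$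
$$\sum_{j=n_*}^n\delta_j^i=\mathrm{const}+\frac{2\delta_n^{i-3}}{1-i/3}+\tfrac12\delta_n^i+\sum_{l=1}^s(\mathbb Q\text{-multiple of }\delta_n^{i+3(2l-1)})+O(n^{1-i/3-2s}),$$
and for $i=3$ the same holds with $2\ln n$ in place of $\frac{2\delta_n^{i-3}}{1-i/3}$.

**Step 3: exponentiate.** The term $i=2$ gives $\tau_2\cdot6\delta_n^{-1}=3a_1(n/2)^{1/3}$; $i=3$ gives $2\tau_3\ln n=\sigma_3\ln n$; all other nonconstant terms are positive powers of $\delta_n$ with coefficients in $\mathbb Q[a_1]$. The only one of order $\delta_n$ comes from $i=4$: $\tau_4\cdot\frac{2\delta_n}{1-4/3}=-6\tau_4\delta_n=\frac{53}{90}a_1^2\delta_n$. $\square$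

**Proof of Theorem 4.** **Step 1: the profile at $h=0$.** All derivatives at $0$ of elements of $\mathcal P$ lie in $\mathbb Q[a_1]F'(0)$, since $F(0)=0$ and $F''=zF$. Also $F''(0)=0$, all $\Psi_i(0)=0$, and $\Psi_1'(0)=0$ by Lemma 13. So for every $I$, with $d_i\in\mathbb Q[a_1]$,
$$\sum_{i=0}^m\delta^i\Psi_i(\delta)=F'(0)\,\delta\Big(1+\sum_{i=2}^Id_i\delta^i+O(\delta^{I+1})\Big),$$
with no term of relative order $\delta$.

**Step 2: insert in (29).** Given $M$, take $m=M+3$ and $n=2N+1$, for which $h=0$ has the right parity. Since $\Gamma_n\delta_n\asymp\Pi_nn^{-1/2}$, the error in (29) at $h=0$ is relatively $O(n^{1/2-m/3})=O(n^{-1/2-M/3})=O(n^{-(M+1)/3})$. By (8) and Lemma 15,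
$$\frac{c^\varepsilon_{N,N}}{N!}=\mathrm{const}\cdot2^n\,e^{3a_1(n/2)^{1/3}}\,n^{\sigma_3-\frac13}\big(1+t_1\delta_n+(\text{higher powers of }\delta_n\text{ over }\mathbb Q[a_1])+O(N^{-\frac{M+1}3})\big).$$

**Step 3: pass from $n$ to $N$.** We have $\delta_n=N^{-1/3}(1+\frac1{2N})^{-1/3}$. Further $e^{3a_1((N+\frac12)^{1/3}-N^{1/3})}$ has an expansion in powers of $N^{-1/3}$ over $\mathbb Q[a_1]$ with first terms $1+\frac{a_1}2N^{-2/3}$, and $n^{\sigma_3-1/3}=(2N)^{\sigma_3-1/3}(1+\frac1{2N})^{\sigma_3-1/3}$, where $\sigma_3-\frac13=1-\frac\varepsilon4$. This gives expansions of the form in Theorem 4; the leading constants must be $\gamma_r,\gamma_c$ by Theorem 3, and the coefficients do not depend on $m$ by uniqueness of asymptotic expansions. The only contribution of relative order $N^{-1/3}$ is $t_1\delta_n$, so $\rho_1=\kappa_1=\frac{53}{90}a_1^2$. Dividing the two expansions with $M=1$, the terms of order $N^{-1/3}$ cancel and $c_N/r_N=(\gamma_c/\gamma_r)N^{-1/4}(1+O(N^{-2/3}))$.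 Together with Proposition 16, this completes the proof. $\blacksquare$

**Proposition 16 (Airy profile).** With $\gamma=\gamma_r$ for $\varepsilon=0$ and $\gamma=\gamma_c$ for $\varepsilon=1$, uniformly for $0\le h\le n-1$, $h\equiv n-1\pmod2$,
$$Y_n(h)=\frac{\gamma}{\mathrm{Ai}'(a_1)}\,2^{n-1}e^{3a_1(n/2)^{1/3}}\Big(\frac n2\Big)^{\frac43-\frac\varepsilon4}\Big[\mathrm{Ai}\big(a_1+(2/n)^{1/3}(h+1)\big)+O(n^{-1/3})\Big].$$

*Proof.* Take $m=2$ in (29). Since $n^{-2/3}\Pi_n\asymp n^{-1/2}\Gamma_n$ and $\Psi_1,\Psi_2$ are bounded on $[0,\infty)$, $Y_n(h)=\gamma'\Gamma_n[F(\delta_n(h+1))+O(n^{-1/3})]$. By Lemma 15 with $I=0$ and $\sigma_3=\frac43-\frac\varepsilon4$, this has the claimed form with some constant $\gamma''$ in place of $\gamma/\mathrm{Ai}'(a_1)$. To find $\gamma''$, use (29) with $m=2$ at $h=0$, $n=2N+1$: there the bracket is $F'(0)\delta_n(1+O(\delta_n^2))+O(n^{-1/2})=\mathrm{Ai}'(a_1)N^{-1/3}(1+O(n^{-1/6}))$, so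
$$Y_{2N+1}(0)\sim\gamma''\,4^N\,e^{3a_1N^{1/3}}\,N^{\frac43-\frac\varepsilon4}\,\mathrm{Ai}'(a_1)\,N^{-\frac13}.$$
By (8) and Theorem 3 the left side is $\sim\gamma\,4^Ne^{3a_1N^{1/3}}N^{1-\varepsilon/4}$. Hence $\gamma''=\gamma/\mathrm{Ai}'(a_1)$. $\blacksquare$
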